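# Disjoint Rademacher measures on small Boolean algebras: why $\mathfrak b\le\mathfrak{gr}$

How small can an infinite Boolean algebra be if weak* convergence of sequences of measures on it already forces weak convergence? Algebras with this property are called Grothendieck algebras, and $\mathfrak{gr}$ is the least size of an infinite one. The question treated here compares $\mathfrak{gr}$ with the bounding number $\mathfrak b$: is $\mathfrak b\le\mathfrak{gr}$ provable in ZFC, or is $\mathfrak{gr}<\mathfrak b$ consistent? It is posed in "Convergence of measures on Boolean algebras and cardinal characteristics of the continuum".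

The answer one would first guess is *yes*. It is a known fact that an infinite algebra of size $<\mathfrak b$ fails the sister property, that of Nikodym, and one expects small algebras to be bad in both respects. One would also guess the reason: a small algebra has a small Stone space, a small Stone space should contain a convergent sequence of distinct points $x_n\to x$, and then $\delta_{x_n}-\delta_x$ is a bad sequence of measures. We shall see that the answer *yes* is right, and that the guessed reason is not the one that proves it.

**Theorem 1 (ZFC).** If $\mathcal A$ is an infinite Boolean algebra and $|\mathcal A|<\mathfrak b$, then $\mathcal A$ does not have the Grothendieck property. Hence $\mathfrak b\le\mathfrak{gr}$ holds in ZFC, and $\mathfrak{gr}<\mathfrak b$ is not consistent.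

## 1. Measures on an algebra and two kinds of null sequence

Throughout, $\mathcal A$ is a Boolean algebra and $K=St(\mathcal A)$ is its Stone space. The points of $K$ are the ultrafilters on $\mathcal A$, and we identify $b\in\mathcal A$ with the clopen set of ultrafilters that contain it. So "$x\in b$" means that $b$ belongs to the ultrafilter $x$. A *measure* on $\mathcal A$ is a finitely additive finite signed measure, where finite means of finite total variation. Every measure $\mu$ on $\mathcal A$ extends uniquely to a regular Borel $\sigma$-additive finite signed measure $\widehat\mu$ on $K$. We write $M(K)=C(K)^*$ for the Banach space of regular Borel signed measures, normed by total variation. Clearly $|\mu(b)|\le\|\widehat\mu\|$ for $b\in\mathcal A$.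

**Definition.** A sequence $\langle\mu_n:n\in\omega\rangle$ of measures on $\mathcal A$ is *bounded* if $\sup_{b\in\mathcal A}\sup_n|\mu_n(b)|<\infty$; *pointwise null* if $\mu_n(b)\to0$ for every $b\in\mathcal A$; *weakly\* null* if it is bounded and pointwise null; and *weakly null* if $\widehat\mu_n\to0$ weakly in $M(K)$.

**Definition.** An infinite $\mathcal A$ has the *Nikodym property* if every pointwise null sequence of measures on it is bounded, and the *Grothendieck property* if every weakly* null sequence of measures on it is weakly null. The number $\mathfrak{gr}$ is the least cardinality of an infinite Boolean algebra with the Grothendieck property. Since $\wp(\omega)$ has it, $\mathfrak{gr}\le\mathfrak c$.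

To refute weak nullity we use one device only. If $D\subseteq K$ is Borel, then $\nu\mapsto\nu(D)$ is a bounded linear functional on $M(K)$, because $|\nu(D)|\le\|\nu\|$. So if $\widehat\mu_n(D)\not\to0$ for a single Borel set $D$, the sequence is not weakly null.

**Definition.** For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for almost all $n$, that is, for all but finitely many $n$. The *bounding number* $\mathfrak b$ is the least size of a family in $\omega^\omega$ with no $\le^*$-upper bound. The *splitting number* $\mathfrak s$ is the least size of a family $\mathcal S\subseteq\wp(\omega)$ such that for each infinite $H\subseteq\omega$ some $S\in\mathcal S$ splits $H$, meaning that $H\cap S$ and $H\setminus S$ are both infinite. For the ideal $\mathcal M$ of meager subsets of $2^\omega$, $\operatorname{cov}(\mathcal M)$ is the least number of meager sets that cover $2^\omega$, and $\operatorname{non}(\mathcal M)$ is the least size of a nonmeager subset of $2^\omega$.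

For example, $\mathfrak b>\omega$: given $f_0,f_1,\dots$, the function $g(n)=\max_{m\le n}f_m(n)$ is an upper bound of all of them. Also $\operatorname{non}(\mathcal M)>\omega$, as countable sets are meager. As for what is given at the outset: $\max(\mathfrak s,\operatorname{cov}(\mathcal M))\le\mathfrak{gr}$; infinite algebras of size $<\mathfrak b$ fail the Nikodym property; and under Martin's axiom $\mathfrak{gr}=\mathfrak c$, so that $\mathfrak b\le\mathfrak{gr}$ holds in some models.

## 2. Testing the convergent-sequence guess

Let us make precise what a convergent sequence of ultrafilters does.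

**Lemma A.** Suppose that $x,x_n$ ($n\in\omega$) are pairwise distinct ultrafilters on $\mathcal A$ and that for every $b\in\mathcal A$,
$$x_n\in b\iff x\in b\qquad\text{for almost all }n. \tag{1}$$
Then $\langle\delta_{x_n}-\delta_x\rangle_n$ is weakly* null and not weakly null, and $\langle n(\delta_{x_n}-\delta_x)\rangle_n$ is pointwise null and not bounded. So $\mathcal A$ has neither the Grothendieck nor the Nikodym property.

*Proof.* By (1), for each $b$ the number $(\delta_{x_n}-\delta_x)(b)$ is $0$ for almost all $n$, and this remains so after multiplication by $n$. Both sequences are therefore pointwise null, and the first is bounded by $1$. The set $D=\{x_n:n\in\omega\}$ is countable, hence Borel, and $(\delta_{x_n}-\delta_x)(D)=1$ for all $n$; so the first sequence is not weakly null. For each $n$ there is $b\in\mathcal A$ with $x_n\in b$ and $x\notin b$, and there $n(\delta_{x_n}-\delta_x)$ has the value $n$. $\square$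

Now three tests by hand.

*Finite and cofinite subsets of $\omega$.* The ultrafilters are the principal ones $x_n$ and the ultrafilter $x$ of cofinite sets. A finite $b$ contains $x_n$ for finitely many $n$ only, and does not contain $x$; a cofinite $b$ contains $x$ and almost all $x_n$. So (1) holds, and the guess is right.

*Clopen subsets of $2^\omega$.* Here $K=2^\omega$. Take $x_n=0^n1000\dots$ and $x=000\dots$. The guess is right.

*All subsets of $\omega$.* There is no sequence as in Lemma A. Suppose there were one. Choose recursively $A_0,A_1,\dots$ and a subsequence as follows. Pick $A_0\ni x_0$ with $x\notin A_0$; by (1) almost all $x_n$ lie outside $A_0$, so move to such an $x_{n_1}$, pick $A_1\ni x_{n_1}$ disjoint from $A_0$ with $x\notin A_1$, and continue. Then $A=\bigcup_jA_{2j}\subseteq\omega$ satisfies $x_{n_{2j}}\in A$ and $x_{n_{2j+1}}\notin A$ for all $j$, contrary to (1).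

The third test shows that smallness has to be used. But for one large class of spaces it is not needed. Recall that a space is *scattered* if every nonempty subset has a relatively isolated point. For instance, the Stone space of the finite-cofinite algebra, a convergent sequence with its limit, is scattered, and $2^\omega$ is not.

**Lemma B.** If $\mathcal A$ is infinite and $K$ is scattered, then there are $x,x_n$ as in Lemma A. So $\mathcal A$ has neither property.

*Proof.* Let $K'$ be the set of non-isolated points of $K$. It is closed, and it is nonempty because $K$ is infinite and compact. As $K$ is scattered, some $x\in K'$ is isolated in $K'$, so there is a clopen $U$ with $U\cap K'=\{x\}$. The set $U$ is infinite, since otherwise $x$ would be isolated in $K$. Pick distinct $x_n\in U\setminus\{x\}$; these are isolated points of $K$.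

Let $b$ be clopen. If $x\in b$, then $U\setminus b$ is compact and consists of isolated points of $K$, hence is finite, and so $x_n\in b$ for almost all $n$. If $x\notin b$, then $U\cap b$ is finite for the same reason, and so $x_n\notin b$ for almost all $n$. $\square$

For a non-scattered $K$ of small size, one would start with any distinct points $x_n$ and thin out. Each $b$ gives a subset $\{n:x_n\in b\}$ of $\omega$. If $|\mathcal A|<\mathfrak s$, some infinite $H\subseteq\omega$ is split by none of these sets. Then $x=\{b:x_n\in b\text{ for almost all }n\in H\}$ is an ultrafilter. After we drop at most one $n\in H$ with $x_n=x$, Lemma A applies. This proves $\mathfrak s\le\mathfrak{gr}$.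

And this is where it stops. Let $\mathcal S$ be a splitting family of size $\mathfrak s$, let $\mathcal A\subseteq\wp(\omega)$ be generated by $\mathcal S$ and the finite sets, and let $x_n$ be the principal ultrafilter at $n$. Then $|\mathcal A|=\mathfrak s$ and *no* subsequence $\langle x_n:n\in H\rangle$ converges: some $S\in\mathcal S$ splits $H$. If $\mathfrak s<\mathfrak b$, then this algebra falls under our question, and thinning out is useless for this sequence. The hypothesis $|\mathcal A|<\mathfrak b$ gives upper bounds of functions. It does not give subsequences. We need witnesses that are parametrized by functions.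

## 3. Rademacher measures: null for free, but weakly null too

Instead of point masses, try oscillation. Let $\lambda$ be a regular Borel probability on $K$ and let $h_i:K\to\{-1,1\}$ ($i\in\omega$) be Borel and orthonormal in $L_2(\lambda)$, like the Rademacher functions. For every Borel set $B$, Bessel's inequality gives
$$\sum_i\Bigl(\int_Bh_i\,d\lambda\Bigr)^2\le\lambda(B)\le1 .$$
So the measures $h_i\lambda$ tend to $0$ on *every* $b\in\mathcal A$, whatever the size of $\mathcal A$. This is too good to help, since it also holds for $\wp(\omega)$. Indeed $\langle h_i\lambda\rangle_i$ is weakly null: a bounded functional on $M(K)$, restricted to $L_1(\lambda)\subseteq M(K)$, is integration against some $\varphi\in L_\infty(\lambda)\subseteq L_2(\lambda)$, and $\int\varphi h_i\,d\lambda\to0$ by Bessel again.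

Convergent sequences of points are never weakly null, but may not exist. Rademacher sequences always exist (on non-scattered spaces, as we shall see), but are weakly null. The way out is to take infinitely many Rademacher sequences, living on pairwise disjoint clopen sets $a_0,a_1,\dots$, and to choose *one* measure from each: the $g(k)$-th one on $a_k$. Disjointness lets a single Borel set detect all the chosen measures at once, so the result is not weakly null, whatever $g$ is. Pointwise nullity now depends on $g$, and finding a good $g$ is a problem about functions in $\omega^\omega$.

## 4. Rademacher arrays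

The following definition mentions only $\mathcal A$ and numbers. This will pay off in Section 8, where the algebra stays the same and the universe changes.

**Definition.** A *Rademacher array* on $\mathcal A$ consists of pairwise disjoint $a_k\in\mathcal A$, finitely additive probability measures $\lambda_k$ on $\mathcal A$ with $\lambda_k(a_k)=1$, and elements $e_{k,i}\subseteq a_k$ of $\mathcal A$ ($k,i\in\omega$) such that
$$\lambda_k(e_{k,i})=\tfrac12,\qquad \lambda_k(e_{k,i}\cap e_{k,j})=\tfrac14\quad(i\ne j). \tag{2}$$
Let $h^k_i:a_k\to\{-1,1\}$ be $1$ on $e_{k,i}$ and $-1$ on $a_k\setminus e_{k,i}$, and put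
$$\mu_{k,i}(b)=\int_{b\cap a_k}h^k_i\,d\lambda_k=2\lambda_k(b\cap e_{k,i})-\lambda_k(b\cap a_k)\qquad(b\in\mathcal A).$$

By (2), if $i\neq j$, each of the four pieces into which $e_{k,i}$ and $e_{k,j}$ cut $a_k$ has measure $\frac14$. Hence
$$\int h^k_i\,d\lambda_k=0,\qquad\int h^k_ih^k_j\,d\lambda_k=0\quad(i\ne j). \tag{3}$$

*Example.* On the clopen algebra of $2^\omega$ with the fair-coin measure $\nu$, let $a_k$ be the set of $z$ that begin with $1^k0$ ($k$ ones, then a zero), let $\lambda_k=2^{k+1}\nu(\cdot\cap a_k)$, and let $e_{k,i}=\{z\in a_k:z(k+1+i)=0\}$. Beyond the initial segment $1^k0$ the coordinates are independent fair coins, and (2) follows.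

**Lemma C.** Every Rademacher array has the following properties.

1. $\|\widehat\mu_{k,i}\|=1$ and $\sup_{b\in\mathcal A}|\mu_{k,i}(b)|\ge\frac12$.
2. $\sum_{i\in\omega}\mu_{k,i}(b)^2\le1$ for all $k\in\omega$ and $b\in\mathcal A$.
3. For every $g\in\omega^\omega$ the sequence $\langle\mu_{k,g(k)}:k\in\omega\rangle$ is bounded and is not weakly null.

*Proof.* (1) The measure $\widehat\mu_{k,i}$ is $h^k_i\widehat\lambda_k$, since the latter is regular and agrees with $\mu_{k,i}$ on clopen sets. Its total variation is $\int_{a_k}|h^k_i|\,d\widehat\lambda_k=1$. Further, $\mu_{k,i}(e_{k,i})=2\cdot\frac12-\frac12\cdot1\cdot1=\lambda_k(e_{k,i})=\frac12$, because $b\cap a_k=e_{k,i}$ for $b=e_{k,i}$.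

(2) This is Bessel's inequality; we write it out to show that only integrals of simple functions occur. Fix $k,b,N$ and put $c_i=\mu_{k,i}(b)=\int_{a_k}1_bh^k_i\,d\lambda_k$. By (3) and $(h^k_i)^2=1$,
$$0\le\int_{a_k}\Bigl(1_b-\sum_{i<N}c_ih^k_i\Bigr)^2d\lambda_k=\lambda_k(b\cap a_k)-2\sum_{i<N}c_i^2+\sum_{i<N}c_i^2=\lambda_k(b\cap a_k)-\sum_{i<N}c_i^2 .$$
So $\sum_{i<N}c_i^2\le1$ for all $N$.

(3) Boundedness follows from (1). Let $D_g=\bigcup_ke_{k,g(k)}$, an open subset of $K$. As the $a_k$ are pairwise disjoint, $D_g\cap a_k=e_{k,g(k)}$, and so $\widehat\mu_{k,g(k)}(D_g)=\mu_{k,g(k)}(e_{k,g(k)})=\frac12$ for every $k$. $\square$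

To build an array on a general non-scattered $K$, we map $K$ onto $2^\omega$ and lift the coin-tossing measure. The lifting will be used once more, for a map onto $[0,1]$.

**Lemma D.** Let $\pi:K\to L$ be a continuous surjection of a compact Hausdorff space $K$ onto a compact metrizable space $L$, and $\nu$ a Borel probability on $L$. Then there is a regular Borel probability $\lambda$ on $K$ with $\lambda(\pi^{-1}[B])=\nu(B)$ for all Borel $B\subseteq L$.

*Proof.* As $\pi$ is onto, $f\circ\pi$ determines $f\in C(L)$, and $\|f\circ\pi\|=\|f\|$. So $f\circ\pi\mapsto\int f\,d\nu$ is a well-defined linear functional of norm $1$ on a subspace of $C(K)$, with value $1$ at the constant $1$. Let $\Lambda$ be a Hahn–Banach extension to $C(K)$ of norm $1$. It is positive: if $0\le u\le1$, then $\|1-u\|\le1$, so $1-\Lambda(u)=\Lambda(1-u)\le1$ and $\Lambda(u)\ge0$. By the Riesz theorem $\Lambda$ is integration against a regular Borel measure $\lambda\ge0$ with $\lambda(K)=1$. The Borel measure $\lambda\circ\pi^{-1}$ on $L$ is regular, because $L$ is compact metrizable, and it integrates each $f\in C(L)$ to $\int f\circ\pi\,d\lambda=\int f\,d\nu$. By uniqueness in the Riesz theorem it is $\nu$. $\square$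

**Lemma E.** If $K=St(\mathcal A)$ is not scattered, then there is a Rademacher array on $\mathcal A$.

*Proof.* **Step 1: a perfect set.** Some nonempty $P_0\subseteq K$ has no isolated point. Then neither has its closure $P$: if $O$ is open with $O\cap P=\{p\}$, then $O$ meets $P_0$, so $O\cap P_0=\{p\}$, which is impossible.

**Step 2: a map onto $2^\omega$.** We define clopen sets $U_s$ for $s\in2^{<\omega}$ with $U_\emptyset=K$, $U_s=U_{s0}\sqcup U_{s1}$ and $U_s\cap P\ne\emptyset$. Given $U_s$, the set $U_s\cap P$ is nonempty and open in $P$, so it contains two points. Take a clopen $c$ that contains one of them and not the other, and let $U_{s0}=U_s\cap c$ and $U_{s1}=U_s\setminus c$. For each $n$ the sets $U_s$ with $|s|=n$ partition $K$, so we may define $\pi:K\to2^\omega$ by $x\in U_{\pi(x)\restriction n}$ for all $n$. It is continuous, since the preimage of the basic set $[s]$ is $U_s$. It is onto, since for $z\in2^\omega$ the sets $U_{z\restriction n}$ are nonempty, closed and decreasing, and so have a common point by compactness.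

**Step 3: the array.** By Lemma D, with $\nu$ the fair-coin measure, there is a probability $\lambda$ on $K$ with $\lambda(U_s)=2^{-|s|}$ for all $s$. Let $a_k=U_{1^k0}$, let $\lambda_k(b)=2^{k+1}\lambda(b\cap a_k)$ for $b\in\mathcal A$, and let
$$e_{k,i}=\{x\in a_k:\pi(x)(k+1+i)=0\}.$$
The $a_k$ are pairwise disjoint, $\lambda(a_k)=2^{-k-1}$, and $e_{k,i}$ is clopen, being a finite union of sets $U_s$ with $|s|=k+2+i$. It remains to check (2). If $s$ extends $1^k0$, then $\lambda_k(U_s)=2^{k+1-|s|}$. The set $e_{k,i}$ is a union of $2^i$ sets $U_s$ with $|s|=k+2+i$, each of $\lambda_k$-measure $2^{-i-1}$: total $\frac12$. For $i<j$ the set $e_{k,i}\cap e_{k,j}$ is a union of $2^{j-1}$ sets $U_s$ with $|s|=k+2+j$, each of measure $2^{-j-1}$: total $\frac14$. $\square$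

## 5. Choosing one measure per piece when $|\mathcal A|<\mathfrak b$

*Proof of Theorem 1.* If $K$ is scattered, use Lemma B. Otherwise take a Rademacher array by Lemma E.

**Step 1: one function per element of $\mathcal A$.** By Lemma C(2), $\lim_i\mu_{k,i}(b)=0$ for all $k$ and $b$. So each $b\in\mathcal A$ has a function
$$F_b(k)=\min\{m:|\mu_{k,i}(b)|\le2^{-k}\text{ for all }i\ge m\}.$$

**Step 2: one choice for all of $\mathcal A$.** The family $\{F_b:b\in\mathcal A\}$ has fewer than $\mathfrak b$ members. So there is $g\in\omega^\omega$ with $F_b\le^*g$ for all $b\in\mathcal A$.

**Step 3: the chosen sequence is a witness.** For each $b$ we have $g(k)\ge F_b(k)$, hence $|\mu_{k,g(k)}(b)|\le2^{-k}$, for almost all $k$. So $\langle\mu_{k,g(k)}\rangle_k$ is pointwise null. It is bounded, hence weakly* null. By Lemma C(3) it is not weakly null. Thus no infinite algebra of size $<\mathfrak b$ has the Grothendieck property, and $\mathfrak b\le\mathfrak{gr}$. $\square$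

The chosen measures have norm $1$ and live on pairwise disjoint $a_k$. So $\|\sum_kc_k\widehat\mu_{k,g(k)}\|=\sum_k|c_k|$ for finite sums, and they span an isometric copy of $\ell_1$.

## 6. The choice need not dominate, only avoid

How much of $\mathfrak b$ was needed? Look at the example of Section 4. In the clopen algebra of $2^\omega$ *every* $g$ works: if membership in $b$ depends on the first $N$ coordinates, then for $k\ge N$ either $b\cap a_k=\emptyset$ or $a_k\subseteq b$, and in both cases $\mu_{k,i}(b)=0$ for all $i$.

To make the choice of $g$ matter, fix $f\in\omega^\omega$ and add to the algebra the set $D_f=\bigcup_ke_{k,f(k)}\subseteq2^\omega$; the same $a_k$, $e_{k,i}$ and the restrictions of the Borel probabilities $\lambda_k$ form an array on the larger algebra. As $D_f\cap a_k=e_{k,f(k)}$,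
$$\mu_{k,i}(D_f)=2\lambda_k(e_{k,f(k)}\cap e_{k,i})-\lambda_k(e_{k,f(k)})=\begin{cases}\frac12,&i=f(k),\\0,&i\ne f(k).\end{cases}$$
Here $F_{D_f}(k)=f(k)+1$ for $k\ge2$, so the proof of Theorem 1 asks for $g(k)>f(k)$. But $g(k)\ne f(k)$ would do. In general Lemma C(2) says more than $\mu_{k,i}(b)\to0$: it bounds *how many* indices $i$ are bad. Put
$$S_b(k)=\{i:|\mu_{k,i}(b)|\ge(k+1)^{-1/2}\},\qquad\text{so that}\qquad |S_b(k)|\cdot\tfrac1{k+1}\le\sum_i\mu_{k,i}(b)^2\le1 \tag{4}$$
and $|S_b(k)|\le k+1$. We want $g$ with $g(k)\notin S_b(k)$ for almost all $k$, for every $b$. This is a task for $\operatorname{non}(\mathcal M)$.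

**Theorem 2 (ZFC).** If $\mathcal A$ is an infinite Boolean algebra with $|\mathcal A|<\operatorname{non}(\mathcal M)$, then $\mathcal A$ has neither the Grothendieck nor the Nikodym property. Consequently
$$\max(\operatorname{cov}(\mathcal M),\operatorname{non}(\mathcal M))\le\mathfrak{gr},$$
and every infinite Boolean algebra with the Nikodym property has cardinality $\ge\operatorname{non}(\mathcal M)$.

That this improves Theorem 1 rests on $\mathfrak b\le\operatorname{non}(\mathcal M)$, which follows from the next lemma.

**Lemma F.** For $y\in2^\omega$ with infinitely many ones let $n_y(m)=\min\{l>m:y(l-1)=1\}$. If $Y\subseteq2^\omega$ and some $d\in\omega^\omega$ satisfies $n_y\le^*d$ for all $y\in Y$ with infinitely many ones, then $Y$ is meager.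

*Proof.* Enlarging $d$, we may assume that it is strictly increasing with $d(0)>0$; then $d(m)>m$. Put $j_0=0$ and $j_{n+1}=d(j_n)$. If $y\in Y$ has infinitely many ones, then $n_y(j_n)\le d(j_n)=j_{n+1}$ for almost all $n$, and this means that $y$ takes the value $1$ somewhere on $[j_n,j_{n+1})$. So $Y$ is covered by the countable set of eventually zero sequences together with
$$\bigcup_N\{y:y\restriction[j_n,j_{n+1})\not\equiv0\text{ for all }n\ge N\}.$$
Each set in this union is closed, and it is nowhere dense, because any finite binary string can be extended to one that vanishes on some interval $[j_n,j_{n+1})$ with $n\ge N$. $\square$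

A set $Y$ of size $<\mathfrak b$ satisfies the hypothesis of Lemma F, so $\mathfrak b\le\operatorname{non}(\mathcal M)$. Also $\mathfrak s\le\operatorname{non}(\mathcal M)$: for infinite $H$ the sets that do not split $H$ form a meager subset of $\wp(\omega)\cong2^\omega$, so a nonmeager family is splitting. Hence Theorem 2 also subsumes the bound $\mathfrak s\le\mathfrak{gr}$ of Section 2. Finally, $\operatorname{cov}(\mathcal N)\le\operatorname{non}(\mathcal M)$, where $\operatorname{cov}(\mathcal N)$ is the least number of null sets that cover $2^\omega$. To see this, fix a comeager null set $A$, and let $X$ be nonmeager. For $z\in2^\omega$ the comeager set $z+A$ (addition mod $2$) meets $X$, so $z\in x+A$ for some $x\in X$; thus $|X|$ null sets $x+A$ cover $2^\omega$.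

## 7. From meagerness to evading slaloms

We could quote a combinatorial characterization of $\operatorname{non}(\mathcal M)$ due to Bartoszyński (Bartoszyński–Judah, *Set Theory: On the Structure of the Real Line*, Thm 2.4.7), of which Lemma H below is essentially the nontrivial direction. But Section 8 needs a version relative to a family of functions, so we prove that version.

**Definition.** A function $f$ is *arithmetical in* $g_1,\dots,g_m\in\omega^\omega$ if its graph is first-order definable in $(\omega,+,\cdot,g_1,\dots,g_m)$. A family $\mathcal F\subseteq\omega^\omega$ is *arithmetically closed* if every $f\in\omega^\omega$ that is arithmetical in finitely many members of $\mathcal F$ is in $\mathcal F$. Finite objects are coded by integers in a fixed recursive way, and an object made of a sequence of finite objects is *coded in $\mathcal F$* if its sequence of codes is in $\mathcal F$.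

The countable family of all arithmetical functions is an example. Every $F\subseteq\omega^\omega$ is contained in an arithmetically closed family of size $\max(|F|,\omega)$, namely the set of functions arithmetical in finitely many members of $F$: there are countably many formulas for each finite tuple, and definitions can be composed. If $V$ is a transitive model of ZFC, then $V\cap\omega^\omega$ is arithmetically closed, because $V$ can carry out arithmetical definitions with parameters in $V$ and evaluates them correctly.

The next lemma gives the standard shape of a meager set (Thm 2.2.4 in the same book).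

**Lemma G.** If $X\subseteq2^\omega$ is meager, there are $x\in2^\omega$ and a partition of $\omega$ into consecutive nonempty finite intervals $I_0,I_1,\dots$ such that for every $y\in X$, $y\restriction I_r\ne x\restriction I_r$ for almost all $r$.

*Proof.* Let $X\subseteq\bigcup_rC_r$ with $C_0\subseteq C_1\subseteq\cdots$ closed nowhere dense. Suppose that $I_0,\dots,I_{r-1}$ are defined and cover $[0,i_r)$. List $2^{i_r}$ as $s_1,\dots,s_M$. Build strings $\tau_0\subseteq\tau_1\subseteq\dots\subseteq\tau_M$, with $\tau_0$ of length $1$, such that $[s_q{}^\frown\tau_q]\cap C_r=\emptyset$ for $1\le q\le M$; each step is possible as $C_r$ is nowhere dense and closed. Let $I_r$ be the interval of length $|\tau_M|$ that starts at $i_r$, and let $x\restriction I_r$ be a copy of $\tau_M$. Then any $y$ with $y\restriction I_r=x\restriction I_r$ is outside $C_r$. If this happens for infinitely many $r$, then $y\notin\bigcup_rC_r$, as the $C_r$ increase. $\square$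

**Lemma H.** Let $\mathcal F$ be arithmetically closed and $\mathcal F\cap2^\omega$ meager. Then there is $G\in\omega^\omega$ such that for all $f\in\mathcal F$, $f(n)\ne G(n)$ for almost all $n$.

*Proof.* Suppose not:

$$\text{for each }G\in\omega^\omega\text{ some }f\in\mathcal F\text{ satisfies }f(n)=G(n)\text{ for infinitely many }n. \tag{5}$$

We show that for every meager $X\subseteq2^\omega$ there is $y\in(\mathcal F\cap2^\omega)\setminus X$. For $X=\mathcal F\cap2^\omega$ this is a contradiction. Let $x$ and $I_r$ be as in Lemma G. It suffices to find $y\in\mathcal F\cap2^\omega$ with $y\restriction I_r=x\restriction I_r$ for infinitely many $r$. Neither the $I_r$ nor $x$ need be in $\mathcal F$, so we use (5) twice: first to guess the intervals, then to guess the pattern.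

**Step 1: disjoint intervals $J_l$, coded in $\mathcal F$, infinitely many of which contain some $I_r$.** Let $G(m)$ be the least $m'>m$ such that $[m,m')$ contains some $I_r$. By (5) take $f\in\mathcal F$ that equals $G$ infinitely often. Put
$$f'(m)=\max(\{m+1\}\cup\{f(l):l\le m\}).$$
Then $f'\in\mathcal F$, $f'$ is nondecreasing, $f'(m)>m$ for all $m$, and $f'(m)\ge G(m)$ for infinitely many $m$. Put $j_0=0$ and $j_{n+1}=f'(j_n)$. Suppose $f'(m)\ge G(m)$ and $j_n\le m<j_{n+1}$. By monotonicity $f'(m)\le f'(j_{n+1})=j_{n+2}$, so
$$[j_n,j_{n+2})\supseteq[m,f'(m))\supseteq[m,G(m)),$$
and this contains some $I_r$. There are infinitely many such $m$, hence infinitely many such $n$, and so infinitely many such $n$ of one parity $\epsilon\in\{0,1\}$. Put $J_l=[j_{2l+\epsilon},j_{2l+\epsilon+2})$. The $J_l$ are pairwise disjoint, $\langle J_l\rangle$ is coded in $\mathcal F$ (it is arithmetical in $f'$, and $\epsilon$ is one fixed number), and $T=\{l:J_l\text{ contains some }I_r\}$ is infinite.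

**Step 2: guessing $x$ on infinitely many $J_l$.** The set $T$ need not be known to $\mathcal F$, so its elements must be guessed together with the patterns. A guess will be right only infinitely often, and we cannot tell when. Wrong guesses will spoil some intervals, and to survive this the $p$-th guess offers $p+1$ intervals. Let $l_0<l_1<\cdots$ enumerate $T$, and let $G^*(p)$ code the sequence $\langle(l_q,x\restriction J_{l_q}):q\le p\rangle$. By (5) choose $f^*\in\mathcal F$ with $f^*(p)=G^*(p)$ for infinitely many $p$.

Define $y$ by recursion on the stages $p=0,1,2,\dots$. If $f^*(p)$ codes some $\langle(t_q,\sigma_q):q\le p\rangle$ with $t_0<\dots<t_p$ and $\sigma_q\in2^{J_{t_q}}$, take the least $q$ such that $t_q$ was not used at a stage before $p$. It exists, since at most $p$ indices were used before and there are $p+1$ indices $t_q$. Declare $t_q$ used and put $y\restriction J_{t_q}=\sigma_q$. Otherwise do nothing at stage $p$. Finally put $y=0$ wherever it has not been defined in this way. No conflict arises: the $J_l$ are disjoint and each index is used at most once. The recursion is arithmetical in $f^*$ and $\langle J_l\rangle$, and so is the question whether a given index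 is ever used. Hence $y\in\mathcal F$.

**Step 3: $y\notin X$.** At each of the infinitely many $p$ with $f^*(p)=G^*(p)$, a new $l\in T$ is used and $y\restriction J_l=x\restriction J_l$. Since $J_l$ contains some $I_r$, also $y\restriction I_r=x\restriction I_r$ for this $r$. The $J_l$ are disjoint, so different $l$ give different $r$. Hence $y\restriction I_r=x\restriction I_r$ for infinitely many $r$, and $y\notin X$. $\square$

Lemma H evades one value at each place. To evade $k+1$ values at place $k$, we let $g(k)$ code $k+1$ evasions.

**Lemma I.** Let $\mathcal F$ be arithmetically closed and $\mathcal F\cap2^\omega$ meager. Then there is $g\in\omega^\omega$ such that for each $S:\omega\to[\omega]^{<\omega}$ coded in $\mathcal F$ with $|S(k)|\le k+1$ for all $k$, we have $g(k)\notin S(k)$ for almost all $k$.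

*Proof.* Fix uniformly recursive bijections $c_k:\omega\to\omega^{k+1}$ and a recursive bijection between $\{(k,j):j\le k\}$ and $\omega$. Transferring Lemma H along the latter, we get $G:\{(k,j):j\le k\}\to\omega$ that differs at almost all pairs from each function on these pairs coded in $\mathcal F$. Let $g(k)=c_k^{-1}(\langle G(k,j)\rangle_{j\le k})$, so that $c_k(g(k))(j)=G(k,j)$.

Given $S$, write $S(k)=\{z_0<\dots<z_{l-1}\}$ with $l\le k+1$. Let $f_S(k,j)=c_k(z_j)(j)$ for $j<l$, and $f_S(k,j)=0$ for $l\le j\le k$. Then $f_S$ is arithmetical in the code of $S$, so it is coded in $\mathcal F$. Only finitely many pairs satisfy $G(k,j)=f_S(k,j)$, so for almost all $k$ we have $G(k,j)\ne f_S(k,j)$ for every $j\le k$. For such $k$ we cannot have $g(k)=z_j$ with $j<l$, since that would give $G(k,j)=c_k(z_j)(j)=f_S(k,j)$. $\square$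

*Proof of Theorem 2.* If $K$ is scattered, use Lemma B. Otherwise take a Rademacher array by Lemma E, and define $S_b$ by (4), so that $|S_b(k)|\le k+1$. Let $\mathcal F$ be an arithmetically closed family of size at most $\max(|\mathcal A|,\omega)<\operatorname{non}(\mathcal M)$ that contains codes of all $S_b$, $b\in\mathcal A$. Then $\mathcal F\cap2^\omega$ is meager by its size. Lemma I gives $g$ such that for every $b\in\mathcal A$,
$$|\mu_{k,g(k)}(b)|<(k+1)^{-1/2}\quad\text{for almost all }k. \tag{6}$$
So $\langle\mu_{k,g(k)}\rangle_k$ is pointwise null; by Lemma C(3) it is bounded, hence weakly* null, and it is not weakly null. The Grothendieck property fails.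

Let $\chi_k=(k+1)^{1/4}\mu_{k,g(k)}$. By (6), $|\chi_k(b)|<(k+1)^{-1/4}$ for almost all $k$, so $\langle\chi_k\rangle$ is pointwise null. By Lemma C(1), $\sup_b|\chi_k(b)|\ge\frac12(k+1)^{1/4}\to\infty$. The Nikodym property fails.

So $\operatorname{non}(\mathcal M)\le\mathfrak{gr}$, and the stated bound for Nikodym algebras follows. The bound $\operatorname{cov}(\mathcal M)\le\mathfrak{gr}$ is one of the given facts. $\square$

## 8. Ground-model algebras in larger models

Theorem 2 used the size of $\mathcal A$ only to make $\mathcal F\cap2^\omega$ meager. Now we obtain this meagerness in another way, with no bound on the size of the algebra.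

**Theorem 3.** Let $V\subseteq W$ be transitive models of ZFC such that $V\cap2^\omega$ is meager in $W$ (for example, $W$ contains a dominating real over $V$). Then in $W$ no infinite Boolean algebra $\mathcal A\in V$ has the Grothendieck or the Nikodym property.

*Proof.* The Stone space of $\mathcal A$ may have more points in $W$ than in $V$. So we carry over from $V$ only objects that live on $\mathcal A$ itself.

**Step 1: the scattered case.** Suppose that in $V$ the Stone space of $\mathcal A$ is scattered. Lemma B, applied in $V$, gives distinct ultrafilters $x,x_n$ with (1) for every $b\in\mathcal A$. Being an ultrafilter on $\mathcal A$, being distinct, and (1) are all preserved to $W$. Lemma A, applied in $W$, shows that $\mathcal A$ has neither property in $W$.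

**Step 2: the non-scattered case.** Otherwise Lemma E, applied in $V$, gives a Rademacher array on $\mathcal A$. The defining conditions speak about elements of $\mathcal A$, finite additivity on $\mathcal A$ and the numbers in (2); so it is a Rademacher array on $\mathcal A$ in $W$ as well, and Lemma C holds for it in $W$. For each $b\in\mathcal A$ the map $(k,i)\mapsto\mu_{k,i}(b)$ is in $V$, hence so is $S_b$ from (4). In $W$, let $\mathcal F=V\cap\omega^\omega$. This is a set in $W$ because it is an element of $V$. It is arithmetically closed, it contains codes of all $S_b$ with $b\in\mathcal A$, and $\mathcal F\cap2^\omega=V\cap2^\omega$ is meager in $W$. Lemma I, applied in $W$, gives $g\in W$ with (6) for all $b\in\mathcal A$. From (6) on, the proof of Theorem 2 applies verbatim in $W$.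

**Step 3: the example.** Let $d\in W$ satisfy $f\le^*d$ for all $f\in V\cap\omega^\omega$. For $y\in V\cap2^\omega$ with infinitely many ones, the function $n_y$ of Lemma F is in $V$, so $n_y\le^*d$. Lemma F, applied in $W$ to $Y=V\cap2^\omega$, shows that $V\cap2^\omega$ is meager in $W$. $\square$

For a class of forcings Theorem 3 can be combined with a published theorem to give an equivalence. Recall that $\mathbb P$ is *proper* if for all sufficiently large regular $\theta$ and all countable $N\prec H(\theta)$ with $\mathbb P\in N$, each $p\in\mathbb P\cap N$ has an extension $q$ which forces that the generic filter meets $D\cap N$ for every dense $D\subseteq\mathbb P$ in $N$. It has the *Laver property* if, in the extension, for every $h\in\omega^\omega$ bounded by a function from $V$ there is $S:\omega\to[\omega]^{<\omega}$ in $V$ with $|S(n)|\le2^n$ and $h(n)\in S(n)$ for all $n$. For example, a forcing that adds no new reals has the Laver property: take $S(n)=\{h(n)\}$. Both notions enter below only as hypotheses of the quoted theorem.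

**Corollary 4.** Let $\mathbb P\in V$ be a proper forcing with the Laver property and let $G$ be $\mathbb P$-generic over $V$. The following are equivalent.

1. $V\cap2^\omega$ is nonmeager in $V[G]$.
2. Every infinite $\sigma$-complete Boolean algebra of $V$ has both the Nikodym and the Grothendieck property in $V[G]$.
3. Some infinite Boolean algebra of $V$ has at least one of these properties in $V[G]$.

*Proof.* (2)⇒(3): consider $\wp(\omega)\cap V$. (3)⇒(1): this is Theorem 3 with $W=V[G]$.

(1)⇒(2): we use the theorem of D. Sobota and L. Zdomskyy (*Convergence of measures in forcing extensions*, Israel J. Math. 232 (2019)), which states: if $\mathcal A\in V$ is $\sigma$-complete and $\mathbb P$ is proper, has the Laver property and preserves the ground model reals as a nonmeager set, then in $V[G]$ every pointwise convergent sequence of measures on $\mathcal A$ is weakly convergent. Choose $p\in G$ that forces (1), and apply the theorem to $\{q\in\mathbb P:q\le p\}$, which is again proper with the Laver property and yields the same extension. Now let $\langle\mu_n\rangle\in V[G]$ be pointwise null on $\mathcal A$. It is weakly convergent, so $\sup_n\|\widehat\mu_n\|<\infty$ by the uniform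 boundedness principle, and the sequence is bounded. Its weak limit vanishes on every $b\in\mathcal A$, because $\nu\mapsto\nu(b)$ is a bounded functional; by uniqueness of extensions it is $0$. So every pointwise null sequence is bounded and weakly null, which gives both properties. $\square$

The same paper obtains, consistently, infinite Boolean algebras with the Vitali–Hahn–Saks property, hence with the Grothendieck property, of size less than the dominating number $\mathfrak d$ (the least size of a family in $\omega^\omega$ that is cofinal for $\le^*$). So $\operatorname{non}(\mathcal M)$ cannot be raised to $\mathfrak d$ in Theorem 2. We quote this and do not use it.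

## 9. Compact spaces of small weight

A Banach space $E$ is a *Grothendieck space* if every weak* null sequence in $E^*$ is weakly null. The *weight* of a space is the least size of a base. For example, the weight of $St(\mathcal A)$ is $|\mathcal A|$ when $\mathcal A$ is infinite: the clopen sets form a base, and, given any base, each clopen set is a finite union of basic sets. In a space such as $[0,1]$ there are no useful clopen sets, so the array must consist of Borel sets, and pointwise nullity is tested on a dense set of continuous functions.

**Theorem 5.** If $K$ is an infinite compact Hausdorff space of weight $<\operatorname{non}(\mathcal M)$, then $C(K)$ is not a Grothendieck space; that is, some weak* null sequence in $C(K)^*$ is not weakly null.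

*Proof.* **Step 1: the scattered case.** As in Lemma B, the closed set $K'$ of non-isolated points is nonempty, and it has a relatively isolated point $x$. Then $K'\setminus\{x\}$ is closed, so by regularity there is an open $U\ni x$ with $\overline U\cap K'=\{x\}$. The set $\overline U\setminus\{x\}$ consists of isolated points of $K$, and it is infinite, as otherwise $x$ would be isolated. Take distinct points $x_n$ in it. If $O\ni x$ is open, then $\overline U\setminus O$ is a compact set of isolated points, hence finite; so $x_n\to x$, and $\delta_{x_n}-\delta_x$ is weak* null. The set $\{x_n:n\in\omega\}$ is open and has $(\delta_{x_n}-\delta_x)$-measure $1$ for every $n$; so the sequence is not weakly null.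

**Step 2: a continuous surjection $\pi:K\to[0,1]$ when $K$ is not scattered.** That it exists is a theorem of Pełczyński and Semadeni (Studia Math. 18 (1959)); here is an argument. As in Lemma E, let $P\subseteq K$ be nonempty and closed without isolated points. Define open sets $O_s$ ($s\in2^{<\omega}$) that meet $P$, with $O_\emptyset=K$, $\overline{O_{s0}}\cup\overline{O_{s1}}\subseteq O_s$ and $\overline{O_{s0}}\cap\overline{O_{s1}}=\emptyset$. This is possible since $O_s\cap P$ contains two points and $K$ is compact Hausdorff. Let $C=\bigcap_n\bigcup_{|s|=n}\overline{O_s}$, a closed set. For each $n$ the sets $\overline{O_s}\cap C$, $|s|=n$, are finitely many disjoint closed sets that cover $C$, so they are clopen in $C$. Hence $\varphi:C\to2^\omega$, given by $x\in\overline{O_{\varphi(x)\restriction n}}$ for all $n$, is continuous. It is onto: for $z\in2^\omega$ the sets $\overline{O_{z\restriction n}}$ decrease and are nonempty, so compactness gives a common point, and it lies in $C$. Compose $\varphi$ with the continuous surjection $z\mapsto\sum_nz(n)2^{-n-1}$ of $2^\omega$ onto $[0,1]$, and extend the result to $\pi:K\to[0,1]$ by Tietze's theorem.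

**Step 3: Rademacher functions on disjoint Borel pieces.** By Lemma D there is a regular Borel probability $\lambda$ on $K$ with $\lambda\circ\pi^{-1}$ equal to Lebesgue measure. Let $a_k=\pi^{-1}[(2^{-k-1},2^{-k}]]$. These are disjoint Borel sets with $\lambda(a_k)=2^{-k-1}$. Let $\lambda_k=2^{k+1}\lambda(\cdot\cap a_k)$. On $a_k$ let $h^k_i$ be the composition of $\pi\restriction a_k$, the increasing affine bijection of $(2^{-k-1},2^{-k}]$ onto $(0,1]$, and the $i$-th Rademacher function ($i\ge0$; values $\pm1$, mean $0$, orthonormal). The first two maps carry $\lambda_k$ to Lebesgue measure on $(0,1]$. So the $h^k_i$, $i\in\omega$, take values $\pm1$, have $\lambda_k$-mean $0$, and are orthonormal in $L_2(\lambda_k)$. The measure $h^k_i\lambda_k$ is regular and has norm $1$.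

**Step 4: a small dense set of test functions.** We claim that $C(K)$ has a norm dense subset $E$ with $0\notin E$ and $|E|<\operatorname{non}(\mathcal M)$. Fix a base of size equal to the weight, which is infinite as $K$ is infinite and Hausdorff. For each pair of basic sets with disjoint closures choose, by Urysohn's lemma, a continuous function that is $0$ on one and $1$ on the other. These functions separate points. Let $E_0$ be the set of values of all polynomials with rational coefficients in finitely many of these functions; it has size at most the weight of $K$. Its closure is a real algebra that contains the constants and separates points, hence is $C(K)$ by the Stone–Weierstrass theorem. As $C(K)$ has no isolated points, $E=E_0\setminus\{0\}$ is still dense.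

**Step 5: choosing $g$.** For $f\in E$ put
$$S_f(k)=\Bigl\{i:\Bigl|\int fh^k_i\,d\lambda_k\Bigr|\ge\|f\|(k+1)^{-1/2}\Bigr\}.$$
By Bessel's inequality $\sum_i(\int fh^k_i\,d\lambda_k)^2\le\int f^2\,d\lambda_k\le\|f\|^2$, so $|S_f(k)|\le k+1$; here $\|f\|>0$ is used. An arithmetically closed $\mathcal F$ of size $<\operatorname{non}(\mathcal M)$ contains codes of all $S_f$, $f\in E$, and $\mathcal F\cap2^\omega$ is meager by its size. Lemma I gives $g$ with $|\int fh^k_{g(k)}\,d\lambda_k|<\|f\|(k+1)^{-1/2}$ for almost all $k$, for each $f\in E$. So $\int fh^k_{g(k)}\,d\lambda_k\to0$ for $f\in E$. Since $\|h^k_{g(k)}\lambda_k\|=1$ for all $k$ and $E$ is dense, this holds for all $f\in C(K)$. The sequence $\langle h^k_{g(k)}\lambda_k\rangle_k$ is weak* null.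

**Step 6: the sequence is not weakly null.** Let $D=\bigcup_k\{x\in a_k:h^k_{g(k)}(x)=1\}$, a Borel set. As the $a_k$ are disjoint, the $k$-th measure gives $D$ the value $\lambda_k(\{x\in a_k:h^k_{g(k)}(x)=1\})=\frac12$, because $h^k_{g(k)}$ takes values $\pm1$ and has mean $0$. So the values at $D$ do not tend to $0$. $\square$
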